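\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Factors of Witt rings that no field extension realizes}

\begin{abstract}
Let $F$ be a field of characteristic different from two whose Witt ring decomposes as a direct product $R\times S$ of abstract Witt rings. We ask whether there is always a field extension $K/F$ such that $WF\to WK$ is, up to isomorphism, the projection $WF\to R$. We construct fields for which the answer is no, even with $S$ as small as possible, and we show that the answer is not determined by the Witt ring together with its decomposition. We also prove that the projection can always be realized up to an error inside $I_R^2$, and that certain classes of factors are realizable.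
\end{abstract}

\section{Introduction}

All fields in this paper have characteristic different from two. For a field $F$ we write $WF$ for its Witt ring of quadratic forms and $G_F=F^\times/F^{\times 2}$ for its group of square classes; a square class $u$ is identified with the one-dimensional form $\langle u\rangle\in WF$. For a field extension $K/F$ let $i_{K/F}\colon WF\to WK$ be scalar extension. We write $v_K$ for $i_{K/F}(v)$.

\subsection{Abstract Witt rings, factors, realization}

A group is said to have exponent $2$ if all its elements satisfy $g^2=1$; the trivial group is allowed. An \emph{abstract Witt ring} is a pair $(R,G)$ where $R\neq 0$ is a commutative ring with $1$ and $G\subseteq R^\times$ is a subgroup of exponent $2$ containing $-1$, subject to the following axioms. Let $I$ be the ideal generated by all $a+b$ with $a,b\in G$.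
\begin{itemize}
\item[(W1)] $G$ generates $R$ additively.
\item[(W2)] If $a\in G$ and $1-a\in I^2$, then $a=1$.
\item[(W3)] If $a_1+\dots+a_n=b_1+\dots+b_n$ with $a_i,b_i\in G$ and $n\ge 3$, then there are $a,b,c_3,\dots,c_n\in G$ with $a_2+\dots+a_n=a+c_3+\dots+c_n$, $b_2+\dots+b_n=b+c_3+\dots+c_n$ and $a_1+a=b_1+b$.
\end{itemize}
The elements of $G=G_R$ are called one-dimensional forms. For a field $F$ the pair $(WF,G_F)$ is an abstract Witt ring. A \emph{morphism} of abstract Witt rings is a ring homomorphism that maps one-dimensional forms to one-dimensional forms; an isomorphism is one that has an inverse morphism.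

Modulo $I$ every element of $G$ becomes $1$ and $2$ becomes $0$, so $R/I$ is $\mathbb Z/2$ or $0$. It is not $0$: if $I=R$, then $I^2=R$, so $G=\{1\}$ by (W2), hence $-1=1$ and $I$ is generated by $1+1=0$, contrary to $I=R\ne0$. The resulting homomorphism $e\colon R\to\mathbb Z/2$ is the \emph{dimension index}; $e(g)=1$ for $g\in G$, and $\ker e=I$. Since $-1\in G$, every element of $R$ is a sum of elements of $G$, and $I=I_R$ consists of the sums of an even number of elements of $G$.

The \emph{direct product} of $(R,G_R)$ and $(S,G_S)$ is the fiber product
\[
R\times S=\{(r,s)\in R\oplus S: e(r)=e(s)\},\qquad G_{R\times S}=G_R\times G_S .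
\]
It is an abstract Witt ring. For (W1), write $r$ and $s$ as sums of one-dimensional forms; the numbers of summands have the same parity and become equal after adding terms $g+(-g)$. Axiom (W2) follows by projecting to both components, and (W3) is applied componentwise. If $R'$ is an abstract Witt ring and $\Lambda$ a group of exponent $2$, then the group ring $R'[\Lambda]$ carries the one-dimensional forms $\{g\lambda: g\in G_{R'},\lambda\in\Lambda\}$; it is called a \emph{nontrivial} group ring if $\Lambda\neq\{1\}$.

Given an isomorphism $WF\cong R\times S$, let $p\colon WF\to R$ be the morphism corresponding to the projection. Note that $p(G_F)=G_R$. A field extension $K/F$ \emph{realizes the factor} $R$ if there is an isomorphism $\tau\colon WK\to R$ of abstract Witt rings with $p=\tau\circ i_{K/F}$. The factor is \emph{realizable} if some $K$ realizes it. It is useful to have this in a form that does not mention $\tau$.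

\begin{lemma}\label{lem:criterion}
A field extension $K/F$ realizes the factor $R$ if and only if
\[
i_{K/F}(G_F)=G_K\qquad\text{and}\qquad \ker i_{K/F}=\ker p .
\]
\end{lemma}

\begin{proof}
If $p=\tau\circ i_{K/F}$ with $\tau$ an isomorphism, the kernels agree, and $\tau(i_{K/F}(G_F))=p(G_F)=G_R=\tau(G_K)$ gives $i_{K/F}(G_F)=G_K$. Conversely, if both conditions hold, then $i_{K/F}$ is surjective because $G_K$ generates $WK$. Both $WK$ and $R$ are therefore the quotient of $WF$ by the same ideal. This gives a ring isomorphism $\tau$ with $p=\tau\circ i_{K/F}$, and $\tau(G_K)=\tau(i_{K/F}(G_F))=p(G_F)=G_R$.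
\end{proof}

So $K$ must satisfy two competing demands. It must be large enough to kill $\ker p$ and to have no square classes except those coming from $F$, that is, $K^\times=F^\times K^{\times2}$. It must be small enough that a form over $F$ becomes hyperbolic over $K$ only if $p$ kills it.

\subsection{The question}

\emph{Is every factor of the Witt ring of a field realizable?} In \cite{GWR} it is proved that the answer is yes for a factor $R$ isomorphic to a nontrivial group ring; whether it is yes for arbitrary factors is stated there to be unknown.

The simplest cases suggest a positive answer. If $G_S=\{1\}$, then $S=\mathbb Z/2$, the map $p$ is an isomorphism, and $K=F$ realizes $R$; in this case the quadratic closure of $F$ realizes the factor $S=\mathbb Z/2$. If $R=\mathbb Z$, then $p$ is the signature of an ordering of $F$, and the real closure realizes $R$ (Section~\ref{sec:C}). In general there is a natural candidate: adjoin the square roots of all $u\in F^\times$ with $p(\langle u\rangle)=1$, and then keep adjoining square roots as long as no further square class of $F$ dies. By part~(2) of Theorem~C this always gives a field whose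 group of square classes is $G_R$, and $R\to WK$ can only fail to be injective inside $I_R^2$. The question is thus whether quaternion algebras, and more generally elements of $I_R^2$, can be kept alive.

\subsection{Results}

The \emph{Kaplansky radical} of $F$ is the group of all $f\in F^\times$ such that the quaternion algebra $(f,g)_F$ splits for every $g\in F^\times$. Quaternion algebras are counted up to isomorphism.

\begin{thmA}
Let $k$ be a field of characteristic $\neq2$ with $\sqrt{-1}\in k$. There are an extension $F/k$ and an isomorphism of abstract Witt rings $WF\cong R\times S$ such that no field extension of $F$ realizes the factor $R$. Moreover, $|G_S|=2$; $F$ has exactly one nonsplit quaternion algebra; the Kaplansky radical of $F$ has order $2$ modulo squares; and $|F|=\max(|k|,\aleph_0)$.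
\end{thmA}

So the answer to the question is no. Realizability is not even a property of the Witt ring and its decomposition:

\begin{thmB}
Let $k$ be a countable field of characteristic $\neq2$ with $\sqrt{-1}\in k$. There are countable fields $F_1,F_2\supseteq k$, decompositions $WF_j\cong R_j\times S_j$ and an isomorphism $WF_1\cong WF_2$ that carries $R_1,S_1$ to $R_2,S_2$ and the projection $WF_1\to R_1$ to $WF_2\to R_2$, such that the factor $R_2$ of $WF_2$ is realizable but the factor $R_1$ of $WF_1$ is not.
\end{thmB}

In the positive direction we have the following. Let $F(2)$ denote the quadratic closure of $F$.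

\begin{thmC}
Let $F$ be a field of characteristic $\ne2$ and $WF\cong R\times S$.
\begin{itemize}
\item[(1)] If the factor $R$ is realizable, it is realized by a subfield of $F(2)$.
\item[(2)] There is always a field $K\subseteq F(2)$ with $WF\to WK$ surjective that induces a surjective morphism $R\to WK$ which is bijective on one-dimensional forms and has kernel contained in $I_R^2$.
\item[(3)] If $R=R_1\times\dots\times R_n$ and each factor $R_i$ of $WF$ is realizable, then $R$ is realizable.
\item[(4)] $R$ is realizable if it is a finite product of rings $R_i$ each of which is a nontrivial group ring, or isomorphic to $\mathbb Z$, or satisfies $I_{R_i}^2=0$. In particular, $R$ is realizable if it is a finite product of rings with $|G_{R_i}|\le2$.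
\end{itemize}
\end{thmC}

\subsection{The idea}\label{ssec:idea}

Suppose $\sqrt{-1}\in F$ and $|G_S|=2$. Let $a\in F^\times$ represent the nontrivial square class with $p(\langle a\rangle)=1$. Then $2=0$ in $WF$, and $\ker p=\{0,1+\langle a\rangle\}$. Put $E=F(\sqrt a)$, with nontrivial $F$-automorphism $\sigma$. Any $K$ that realizes $R$ contains a copy of $E$. The field $E$ itself already has the right kernel: $\ker(WF\to WE)$ is the ideal generated by $\langle 1,-a\rangle=1+\langle a\rangle$, which is $\ker p$. What can be wrong with $E$ is that it has surplus square classes, represented by elements $y\in E^\times$ outside $F^\times E^{\times2}$. In $K$ each such $y$ must become equal, modulo squares, to some element of $F^\times$. We do not know which one, and for an actual counterexample every choice must be excluded.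

Let $D\ne0$ be the Brauer class of a quaternion algebra over $F$. Its norm form is nonzero with trivial determinant, so it is not in $\ker p$, and $D$ must survive in $K$. We arrange that over $E$ it decomposes into two conjugate quaternion classes, $D_E=D'+\sigma D'$. At least one of the two must then survive in $K$. To prevent this, we force, for \emph{every} $f\in F^\times$, an identity $(yf,g)_E=D'$ with some $g\in F^\times$. Whichever $f$ makes $yf$ a square in $K$, the class $D'$ dies in $K$. The conjugate identities $(\sigma(y)f,g)_E=\sigma D'$ kill $\sigma D'$ in the same way. So $D$ dies, and $K$ cannot exist.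

The identities are forced one at a time by passing to function fields of Severi--Brauer varieties and of their Weil restrictions, while $D_E\ne0$ is preserved. Section~\ref{sec:small} carries this out in the smallest case. Along the way we also make $D$ the only nonzero quaternion class over $F$; this gives the remaining assertions of Theorem~A and makes the Witt ring simple enough for Theorem~B.

\section{Standard facts}\label{sec:facts}

Brauer groups are written additively. $\mathrm{Br}_2(M)$ is the $2$-torsion of $\mathrm{Br}(M)$, and $(u,v)_M\in\mathrm{Br}_2(M)$ is the class of the quaternion algebra with slots $u,v\in M^\times$; it is symmetric and bilinear in $u,v$. A \emph{quaternion class} is the class of a quaternion algebra. A sum of two quaternion classes is the class of a tensor product of two quaternion algebras, a \emph{biquaternion algebra}. We suppress base change in the notation when the field is clear. An automorphism $\sigma$ of a field $E$ acts on $\mathrm{Br}(E)$; we have $\sigma(u,v)_E=(\sigma u,\sigma v)_E$, and classes extended from a subfield fixed by $\sigma$ are invariant. For a central simple $M$-algebra $\mathcal A$,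 $\mathrm{SB}(\mathcal A)$ is its Severi--Brauer variety, which over an algebraic closure becomes a projective space. We use the following.

\begin{itemize}
\item[(B1)] (Amitsur; \cite[Theorem 5.4.1]{GS}) If $X=\mathrm{SB}(\mathcal A)$, then the kernel of $\mathrm{Br}(M)\to\mathrm{Br}(M(X))$ is generated by $[\mathcal A]$. So it is $\{0,[\mathcal A]\}$ if $2[\mathcal A]=0$. If $[\mathcal A]=0$, then $M(X)/M$ is purely transcendental. Purely transcendental extensions induce injections on Brauer groups.
\item[(B2)] There is a residue homomorphism $\partial_t\colon\mathrm{Br}_2(M(t))\to M^\times/M^{\times2}$ that vanishes on $\mathrm{Br}_2(M)$ and satisfies $\partial_t(u,t)=u$ for $u\in M^\times$.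
\item[(B3)] An extension $M'/M$ is \emph{regular} if it is separable and $M$ is algebraically closed in $M'$; then $M'\otimes_ML$ is a domain for every field $L\supseteq M$. If $X$ is a geometrically integral $M$-variety, then $M(X)/M$ is regular. For a field $L\supseteq M$ we write $L(X)$ for the function field of $X_L$; it is the field of fractions of $M(X)\otimes_ML$. If $L/M$ is finite, then $M(X)\otimes_ML$ is a domain finite over a field, so it equals $L(X)$.
\item[(B4)] A Brauer class that vanishes in a directed union of fields vanishes in one of them.
\item[(B5)] Suppose $\sqrt{-1}\in M$. Then $2=0$ in $WM$, and the norm form of $(u,v)_M$ is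
$\langle\langle u,v\rangle\rangle=\langle1,u,v,uv\rangle=(1+\langle u\rangle)(1+\langle v\rangle)$. It depends only on the class $(u,v)_M$, and it is $0$ in $WM$ if and only if $(u,v)_M=0$. The determinant is a well-defined homomorphism from the ideal $IM$ of even-dimensional forms to $G_M$, and its kernel is $I^2M$.
\end{itemize}

If $E/M$ is a quadratic extension with nontrivial automorphism $\sigma$ and $X$ is a projective $E$-variety, the \emph{Weil restriction} $Y=R_{E/M}(X)$ is an $M$-variety with $Y_E\cong X\times X^\sigma$, where $X^\sigma$ is the conjugate variety. It is the device that makes a construction over $E$ compatible with $\sigma$.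

\begin{lemma}\label{lem:weil}
Let $E/M$ be as above, let $\mathcal A$ be a central simple $E$-algebra whose class $\alpha$ satisfies $2\alpha=0$, and let $Y=R_{E/M}(\mathrm{SB}(\mathcal A))$. Then $Y$ is geometrically integral, $M(Y)\otimes_ME=E(Y)$, and
\[
\ker\bigl(\mathrm{Br}(E)\to\mathrm{Br}(E(Y))\bigr)=\{0,\alpha,\sigma\alpha,\alpha+\sigma\alpha\}.
\]
\end{lemma}

\begin{proof}
Put $X=\mathrm{SB}(\mathcal A)$. Then $X^\sigma=\mathrm{SB}(\mathcal A^\sigma)$, and $\mathcal A^\sigma$ has class $\sigma\alpha$. Over an algebraic closure $Y$ becomes a product of two projective spaces, so it is geometrically integral; the second claim is (B3). Now $E(Y)=E(X\times X^\sigma)$ is the function field, over $E(X)$, of the Severi--Brauer variety of $\mathcal A^\sigma_{E(X)}$. By (B1) a class $\beta\in\mathrm{Br}(E)$ vanishes in $E(Y)$ if and only if $\beta_{E(X)}\in\{0,(\sigma\alpha)_{E(X)}\}$. By (B1) again this means that $\beta$ or $\beta-\sigma\alpha$ lies in $\{0,\alpha\}$.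
\end{proof}

\section{The smallest case: two square classes}\label{sec:small}

Let $k$ be a field with $\sqrt{-1}\in k$ and let $F_0=k(a,c,x)$ with independent indeterminates $a,c,x$. Put $s=\sqrt a$ and
\[
E_0=F_0(s)=k(s,x)(c),\qquad \sigma(s)=-s,\qquad y=x+s,\qquad N=y\,\sigma(y)=x^2-a\in F_0 ,
\]
where $\sigma$ is the nontrivial $F_0$-automorphism of $E_0$. The classes that will play the roles described in the introduction are
\[
D'=(c,y)_{E_0},\qquad \sigma D'=(c,\sigma(y))_{E_0},\qquad D=(c,N)_{F_0},\qquad D_{E_0}=D'+\sigma D' .
\]
Over $E_0$ the residue of $D$ at $c$ is $N=(x+s)(x-s)$, a product of two non-associate primes of $k[s,x]$. It is not a square in $k(s,x)$, so $D_{E_0}\neq0$.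

Let $F\supseteq F_0$ be a field with $a\notin F^{\times 2}$, put $E=F(\sqrt a)\supseteq E_0$, and suppose that a field $K\supseteq F$ satisfies
\[
K^\times=F^\times K^{\times2},\qquad \sqrt a\in K,\qquad D_K\neq0 .
\]
(In Section~\ref{sec:obstruction} these will be consequences of realization.) Regard $E\subseteq K$. Then $D'_K+(\sigma D')_K=D_K\ne0$. The element $y$ has a class in $G_K$ that comes from some $f\in F^\times$. Two values of $f$ suggest themselves, because they come from $y$ itself: $f=1$, and $f=N$, where $yN=y^2\sigma(y)$ is a square in $K$ if and only if $\sigma(y)$ is.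

If $y\in K^{\times2}$, then $D'_K=(c,y)_K=0$. This is no contradiction: it only says that $\sigma D'$ is the surviving summand. Likewise $\sigma(y)\in K^{\times2}$ gives $(\sigma D')_K=0$. To exclude both, suppose that $F^\times$ contains an element $g$ with
\begin{equation}\label{eq:small}
(\sigma(y),g)_E=D'_E ,\qquad\text{equivalently}\qquad (y,g)_E=(\sigma D')_E .
\end{equation}
The two identities are conjugate under $\sigma$. Now if $y\in K^{\times2}$, then $D'_K=(c,y)_K=0$ and $(\sigma D')_K=(y,g)_K=0$, so $D_K=0$, a contradiction. If $\sigma(y)\in K^{\times2}$, then $(\sigma D')_K=0$ and $D'_K=(\sigma(y),g)_K=0$, the same contradiction.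

Can \eqref{eq:small} hold in a field $F$ in which $D_E$ is still nonzero? Introduce an indeterminate $t$, which is to become $g$, and put
\[
\alpha=(\sigma(y),t)+D'\in\mathrm{Br}_2(E_0(t)),
\]
the class of a biquaternion algebra $\mathcal A$. We have to kill $\alpha$. The function field of $\mathrm{SB}(\mathcal A)$ does this, but it is constructed as an extension of $E_0(t)$ and not in the form $M'(\sqrt a)$ with $M'\supseteq F_0(t)$. So we take $Y=R_{E_0(t)/F_0(t)}(\mathrm{SB}(\mathcal A))$ and $M'=F_0(t)(Y)$. By Lemma~\ref{lem:weil}, $M'(\sqrt a)=E_0(t)(Y)$, and the classes over $E_0(t)$ that die there are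
\[
0,\qquad \alpha=(\sigma(y),t)+D',\qquad \sigma\alpha=(y,t)+\sigma D',\qquad \alpha+\sigma\alpha=(N,t)+D .
\]
The last three have residues $x-s$, $x+s$, $(x+s)(x-s)$ at $t$, and none of these is a square in $E_0=k(s,x,c)$. Since $D_{E_0(t)}$ is nonzero with residue $0$ at $t$, it is not among the four classes, so it survives. Over $M'(\sqrt a)$ we have $\alpha=0$, which is \eqref{eq:small} with $g=t$.

In general the class of $y$ in $G_K$ may come from any element of $G_F$, including those created on the way. We therefore need an identity of this kind for every $f\in F^\times$. We also need further identities, over $F$, to obtain a factor $R$ of $WF$ whose realization forces the three properties of $K$ assumed above.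

\section{A field-theoretic obstruction}\label{sec:obstruction}

Let $F$ be a field with $\sqrt{-1}\in F$, let $a\in F^\times\setminus F^{\times2}$, let $E=F(\sqrt a)$ with nontrivial $F$-automorphism $\sigma$, and let $D\ne0$ be a quaternion class over $F$. We consider the following properties.
\begin{itemize}
\item[(P1)] $(a,f)_F=0$ for all $f\in F^\times$.
\item[(P2)] Every quaternion algebra over $F$ has class $0$ or $D$.
\item[(P3)] For every $f\in F^\times\setminus(F^{\times2}\cup aF^{\times2})$ there is $g\in F^\times$ with $(f,g)_F=D$.
\item[(P4)] There are $y\in E^\times$ and a quaternion class $D'$ over $E$ with $D_E=D'+\sigma D'$, such that for every $f\in F^\times$ there is $g\in F^\times$ with $(yf,g)_E=D'$.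
\end{itemize}
Property (P1) will give the decomposition of $WF$, and (P1) and (P4) the obstruction. Properties (P1) and (P3) imply, as $D\neq0$, that the Kaplansky radical is exactly $F^{\times2}\cup aF^{\times2}$. Properties (P2) and (P3) are used for the additional statements in Theorem~A and for Theorem~B.

\subsection{Splitting off a square class in the radical}

Put $A=\{1,a\}\subset G_F$ and choose a subgroup $B$ with $G_F=B\oplus A$. Recall that $2=0$ in $WF$, so $\mathbb Z/2\subseteq WF$. Let $R$ and $S$ be the additive subgroups of $WF$ generated by $\{\langle b\rangle:b\in B\}$ and by $\{\langle \alpha\rangle:\alpha\in A\}$; they are subrings because $B$ and $A$ are groups. Put $G_R=B$ and $G_S=A$. Note that $-1=1$ lies in both. Let $I_R,I_S$ be the kernels of the dimension index on $R,S$. They consist of sums of even numbers of one-dimensional forms, so they are the ideals in the axioms. Also $I_S=\{0,1+\langle a\rangle\}$.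

\begin{lemma}\label{lem:decomp}
Assume {\rm(P1)}. Then $(R,B)$ and $(S,A)$ are abstract Witt rings, and
\[
\varphi\colon R\times S\to WF,\qquad \varphi(r,s)=r+s+e(r),
\]
is an isomorphism of abstract Witt rings. The corresponding projection $p\colon WF\to R$ satisfies $p(\langle b\alpha\rangle)=\langle b\rangle$ for $b\in B$, $\alpha\in A$, it is the identity on $R$, and $\ker p=\{0,1+\langle a\rangle\}$.
\end{lemma}

\begin{proof}
For $b,b'\in B$ we have $(\langle b\rangle+\langle b'\rangle)(1+\langle a\rangle)=\langle b\rangle\langle\langle bb',a\rangle\rangle=0$ since $(bb',a)_F=0$. Hence $I_RI_S=0$. Write $r=\varepsilon+i$ and $s=\varepsilon+j$ with $\varepsilon=e(r)=e(s)\in\mathbb Z/2$, $i\in I_R$, $j\in I_S$. Then $\varphi(r,s)=\varepsilon+i+j$. This map is additive and unital. It is multiplicative, because in $(\varepsilon+i+j)(\varepsilon'+i'+j')$ the cross terms $ij'$ and $i'j$ vanish.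

For $b\in B$ and $\alpha\in A$ we get $\varphi(\langle b\rangle,\langle\alpha\rangle)=1+\langle b\rangle+\langle\alpha\rangle=\langle b\alpha\rangle$, because $\langle\langle b,\alpha\rangle\rangle=0$. So $\varphi$ maps $B\times A$ bijectively onto $G_F$, and it is surjective. If $\varepsilon+i+j=0$, then $\varepsilon=0$ and $i=j$. The determinant (B5) takes values in $B$ on $I_R$, and the value $a\notin B$ on $1+\langle a\rangle$. Hence $i=j=0$, and $\varphi$ is a ring isomorphism.

Let $p\colon WF\to R$ and $q\colon WF\to S$ be the components of $\varphi^{-1}$. Since $\varphi(r,e(r))=r$ and $\varphi(e(s),s)=s$, they are the identity on $R$ and on $S$, respectively, and $p(G_F)=B$, $q(G_F)=A$. We check the axioms for $(R,B)$. (W1) holds by definition. If $1-b\in I_R^2$ with $b\in B$, then $1-b\in I^2F$, and $b=1$ by (W2) for $WF$. For (W3), take a relation with entries in $B$, apply (W3) in $WF$, and apply $p$ to the three resulting equations; $p$ fixes the given entries and sends the auxiliary ones into $B$. For $(S,A)$ replace $B,p$ by $A,q$. Finally $\ker p=\varphi(0\times I_S)=\{0,1+\langle a\rangle\}$.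
\end{proof}

\begin{lemma}\label{lem:I2}
Let $\delta$ be the norm form of $D$. Then $\delta\neq0$ and $\delta\ne1+\langle a\rangle$ in $WF$. If {\rm(P2)} holds, then $I^2F=\{0,\delta\}$.
\end{lemma}

\begin{proof}
As $D\neq0$, $\delta\ne0$ by (B5). The determinant of $\delta$ is trivial and that of $1+\langle a\rangle$ is $a\neq1$, so the two differ. Since $2=0$, we have $\langle u\rangle+\langle v\rangle=(1+\langle u\rangle)+(1+\langle v\rangle)$. So $IF$ is additively generated by the forms $1+\langle u\rangle$, and $I^2F$ by the forms $\langle\langle u,v\rangle\rangle$. Under (P2) each of these is $0$ or $\delta$, and $2\delta=0$.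
\end{proof}

\subsection{The obstruction}

\begin{proposition}\label{prop:obstruction}
If $F$ satisfies {\rm(P1)} and {\rm(P4)}, then no field extension of $F$ realizes the factor $R$ of Lemma~\ref{lem:decomp}.
\end{proposition}

\begin{proof}
Suppose $K$ realizes $R$. By Lemmas~\ref{lem:criterion} and \ref{lem:decomp}, $K^\times=F^\times K^{\times2}$ and $\ker i_{K/F}=\{0,1+\langle a\rangle\}$. So $\langle a\rangle_K=1$, that is, $a\in K^{\times2}$, and $E$ embeds into $K$ over $F$ in two ways, which differ by $\sigma$. By Lemma~\ref{lem:I2} the norm form $\delta$ of $D$ is not in $\ker i_{K/F}$; hence $D_K\ne0$.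

Fix an embedding $E\subseteq K$. Since $K^\times=F^\times K^{\times2}$, there is $f\in F^\times$ with $yf\in K^{\times2}$. Take $g$ as in (P4) for this $f$. Then $D'_K=(yf,g)_K=0$. This holds for either embedding of $E$, and replacing the embedding by its composite with $\sigma$ replaces $D'_K$ by $(\sigma D')_K$. So $(\sigma D')_K=0$ as well, and $D_K=D'_K+(\sigma D')_K=0$, a contradiction.
\end{proof}

It remains to find fields with (P1)--(P4). The danger is that forcing all these identities also forces $D$ to vanish. We will preserve the condition $D_E\neq0$. Under (P1) this asks for no more than $D\neq0$: then $\ker(WF\to WE)$ is $\{0,1+\langle a\rangle\}$, as in Section~\ref{ssec:idea}, and does not contain $\delta$ by Lemma~\ref{lem:I2}.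

\section{One identity at a time}\label{sec:steps}

We keep $F_0,E_0,\sigma,y,N,D',D$ from Section~\ref{sec:small}. The field $F_2$ of Theorem~B will be built by steps very similar to those for Theorem~A, except that the extension field $L$ in which $D$ has to survive will be larger than $M(\sqrt a)$. We therefore work with pairs of fields.

\begin{definition}
A pair of fields $F_0\subseteq M\subseteq L$ is \emph{good} if
\begin{itemize}
\item[(G1)] $a\notin M^{\times2}$ and $M^\times\cap L^{\times2}=M^{\times2}\cup aM^{\times2}$;
\item[(G2)] $D_L\neq0$.
\end{itemize}
\end{definition}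

In a good pair $a\in L^{\times2}$. If $L=M(\sqrt a)$ with $a\notin M^{\times2}$, then (G1) is automatic. The pair $(F_0,E_0)$ is good. The union of a chain of good pairs is good: (G1) is clear elementwise, and (G2) is (B4).

We will enlarge pairs by passing from $(M,L)$ to $(M(X),L(X))$ for geometrically integral $M$-varieties $X$. Property (G1) is then preserved:

\begin{lemma}\label{lem:G1}
If $(M,L)$ satisfies {\rm(G1)} and $X$ is a geometrically integral $M$-variety, then $(M(X),L(X))$ satisfies {\rm(G1)}.
\end{lemma}

\begin{proof}
As $M$ is algebraically closed in $M(X)$, $a\notin M(X)^{\times2}$; and $a\in L^{\times2}\subseteq L(X)^{\times2}$. Let $f\in M(X)^\times$ be a square in $L(X)$ but not in $M(X)$. We have to show $f\in aM(X)^{\times2}$. Let $Z=M(X)(\sqrt f)$. It is separable over $M$, since $M(X)/M$ and $Z/M(X)$ are separable. The idea is that $\sqrt f$ can lie in $L(X)$ only if $Z$ contains new constants.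

Suppose $M$ were algebraically closed in $Z$. Then $Z/M$ is regular and $Z\otimes_ML$ is a domain. Since $L(X)$ is a localization of $M(X)\otimes_ML$, the ring $Z\otimes_{M(X)}L(X)$ is a localization of $Z\otimes_ML$, hence also a domain. But it is $L(X)[T]/(T^2-f)$ with $f$ a square in $L(X)$, which is not a domain. So there is a finite extension $M'/M$ with $M\subsetneq M'\subseteq Z$. As $M(X)/M$ is regular, $M'\otimes_MM(X)$ is a domain, finite over $M(X)$, hence a field, and it embeds into $Z$. Comparing degrees, $[M':M]=2$ and $Z=M(X)(\sqrt{\epsilon})$, where $M'=M(\sqrt{\epsilon})$ with $\epsilon\in M^\times\setminus M^{\times2}$. So $f\in \epsilon M(X)^{\times2}$. Thus $\epsilon$ is a square in $L(X)$, hence in $L$, which is algebraically closed in $L(X)$. By (G1) for $(M,L)$, $\epsilon\in aM^{\times2}$, and $f\in aM(X)^{\times2}$.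
\end{proof}

\begin{lemma}\label{lem:common}
Let $(M,L)$ be a good pair. In each of the following cases there is a good pair $(M',L')$ with $M\subseteq M'$, $L\subseteq L'$, such that $M$ is algebraically closed in $M'$ and the stated condition holds.
\begin{itemize}
\item[(T1)] Given $f\in M^\times$: $(a,f)_{M'}=0$.
\item[(T2)] Given a quaternion class $Q$ over $M$: $Q_{M'}\in\{0,D_{M'}\}$.
\item[(T3)] Given $f\in M^\times\setminus(M^{\times2}\cup aM^{\times2})$: there is $g\in M'^\times$ with $(f,g)_{M'}=D_{M'}$.
\end{itemize}
If $L=M(\sqrt a)$, one can take $L'=M'(\sqrt a)$.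
\end{lemma}

\begin{proof}
Each step passes, once or twice, from a pair $(M,L)$ to $(M(X),L(X))$ with $X$ geometrically integral. By (B3) the first field stays algebraically closed in its extension, and a second field of the form $M(\sqrt a)$ becomes $M(X)(\sqrt a)$. By Lemma~\ref{lem:G1} only (G2) has to be checked.

(T1) Let $X$ be the conic that is the Severi--Brauer variety of the quaternion algebra with slots $a,f$. Then $(a,f)_{M(X)}=0$. As $a\in L^{\times2}$, $(a,f)_L=0$, so $L(X)/L$ is purely transcendental and $D_{L(X)}\neq0$.

(T2) If $Q_L\ne D_L$, let $X$ be the Severi--Brauer variety of a quaternion algebra of class $Q$. Then $Q_{M(X)}=0$, and the kernel of $\mathrm{Br}(L)\to\mathrm{Br}(L(X))$ is $\{0,Q_L\}$, which does not contain $D_L$. If $Q_L=D_L$, let $X$ be the Severi--Brauer variety of a biquaternion algebra of class $Q+D$. Then $Q_{M(X)}=D_{M(X)}$. Since $Q+D$ vanishes over $L$, $L(X)/L$ is purely transcendental and $D_{L(X)}\ne0$.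

(T3) First pass to $(M(t),L(t))$, and then take for $X$ the Severi--Brauer variety of a biquaternion algebra over $M(t)$ of class $(f,t)+D$. Over $M'=M(t)(X)$ we have $(f,t)=D$, so $g=t$ is as required. The kernel of $\mathrm{Br}(L(t))\to\mathrm{Br}(L(t)(X))$ is $\{0,(f,t)+D\}$. Now $D_{L(t)}\ne0$. By (G1) $f\notin L^{\times2}$, so $\partial_t(f,t)=f\neq1$ in $L^\times/L^{\times2}$, $(f,t)_{L(t)}\ne0$ and $D_{L(t)}\neq(f,t)+D$. Hence $D$ survives in $L'=L(t)(X)$.
\end{proof}

The step that produces (P4) generalizes Section~\ref{sec:small}, where $f=N$. It makes sense only for $L=M(\sqrt a)$, because it uses the automorphism $\sigma$. We write $\sigma$ also for the nontrivial $M$-automorphism of $M(\sqrt a)\supseteq E_0$; it extends $\sigma$ on $E_0$. The proof explains why we chose $D'=(c,y)$ with the \emph{same} $y$ that appears in (P4): then $D_L=(c,N)_L\neq0$ already tells us that $N=y\sigma(y)$ is not a square in $L$.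

\begin{lemma}\label{lem:T4}
Let $(M,L)$ be a good pair with $L=M(\sqrt a)$.
\begin{itemize}
\item[(T4)] Given $f\in M^\times$, there are a good pair $(M',L')$ with $M'\supseteq M$, $L'=M'(\sqrt a)$ and $M$ algebraically closed in $M'$, and an element $g\in M'^\times$ with $(yf,g)_{L'}=D'_{L'}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $M_1=M(t)$ and $L_1=L(t)=M_1(\sqrt a)$, and let $\mathcal A$ be a biquaternion algebra over $L_1$ of class $\alpha=(yf,t)+D'$. Let $Y=R_{L_1/M_1}(\mathrm{SB}(\mathcal A))$, $M'=M_1(Y)$ and $L'=M'(\sqrt a)$. By Lemma~\ref{lem:weil}, $Y$ is geometrically integral, so $M$ is algebraically closed in $M'$ and $a\notin M'^{\times2}$; this gives (G1). Moreover $L'=L_1(Y)$, and the kernel of $\mathrm{Br}(L_1)\to\mathrm{Br}(L')$ consists of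
\[
0,\quad \alpha=(yf,t)+D',\quad \sigma\alpha=(\sigma(y)f,t)+\sigma D',\quad \alpha+\sigma\alpha=(N,t)+D ,
\]
where in the last class $yf\cdot\sigma(y)f=Nf^2$ was replaced by $N$. The residues of the last three classes at $t$ are the square classes of $yf$, $\sigma(y)f$ and $N$ in $L^\times/L^{\times2}$. All three are nontrivial. For $N$: otherwise $D_L=(c,N)_L=0$. For the other two: if $yf=w^2$ or $\sigma(y)f=w^2$ with $w\in L$, then taking norms to $M$ gives $Nf^2\in M^{\times2}$, so $N\in M^{\times2}\subseteq L^{\times 2}$, which was just excluded. Now $D_{L_1}$ is nonzero by (B1) and has residue $0$ at $t$. So it is not one of the four classes, and $D_{L'}\neq0$. Finally $\alpha_{L'}=0$ says $(yf,t)_{L'}=D'_{L'}$; take $g=t$.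
\end{proof}

For Theorem~B we will instead need to remove the surplus square classes of $L$.

\begin{lemma}\label{lem:T5}
Let $(M,L)$ be a good pair.
\begin{itemize}
\item[(T5)] Given $\ell\in L^\times$, there is a good pair $(M',L')$ with $M\subseteq M'$, $L\subseteq L'$, such that $M$ is algebraically closed in $M'$ and $\ell\in M'^\times L'^{\times2}$.
\end{itemize}
\end{lemma}

\begin{proof}
If $\ell\in M^\times L^{\times2}$, take $(M',L')=(M,L)$. Otherwise we make $\ell$ equivalent to a new indeterminate: let $M'=M(t)$ and $L'=L(t)(\sqrt{t\ell})$. Then $\ell\in tL'^{\times2}$. With $r=\sqrt{t\ell}$ we have $t=r^2/\ell$, so $L'=L(r)$ is purely transcendental over $L$, and (G2) holds.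

For (G1), $a\notin M(t)^{\times2}$ and $a\in L'^{\times2}$. Let $f\in M(t)^\times$ be a square in $L'$. Multiplying $f$ by a square we may assume $f\in M[t]$. Since $L'=L(t)(\sqrt{t\ell})$, either $f\in L(t)^{\times2}$ or $f\in t\ell L(t)^{\times2}$. In the first case $f\in M(t)^{\times2}\cup aM(t)^{\times2}$ by Lemma~\ref{lem:G1}. In the second case write $f=t\ell h^2$ with $h\in L(t)$. For every irreducible $\pi\in L[t]$ we have $2v_\pi(h)=v_\pi(f)-v_\pi(t)\geq-1$, so $v_\pi(h)\ge0$, and $h\in L[t]$. Comparing leading coefficients, $\ell$ times a nonzero square of $L$ lies in $M^\times$, so $\ell\in M^\times L^{\times2}$, contrary to assumption.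
\end{proof}

\subsection*{Performing all steps}

Let $(M,L)$ be a good pair. We list, in a well-ordered sequence, the tasks (T1) for every $f\in M^\times$, (T2) for every quaternion algebra over $M$, (T3) for every $f\in M^\times\setminus(M^{\times2}\cup aM^{\times2})$, and in addition either
\begin{itemize}
\item[(i)] (T4) for every $f\in M^\times$, in which case we require $L=M(\sqrt a)$; or
\item[(ii)] (T5) for every $\ell\in L^\times$.
\end{itemize}
We perform the tasks by transfinite recursion, each over the good pair $(M_\lambda,L_\lambda)$ reached so far, taking unions at limit ordinals. Every $M_\lambda$ contains $M$ as an algebraically closed subfield. So the tasks (T3) remain meaningful: a square root of $f$ or of $af$ in $M_\lambda$ would lie in $M$. In case (i) the relation $L_\lambda=M_\lambda(\sqrt a)$ persists. Let $(M^+,L^+)$ be the good pair that results. Starting with $(F_0,E_0)$ and iterating $(M,L)\mapsto(M^+,L^+)$ countably often, we obtain as union a good pair, which we denote by $(F,E)$ in case (i) and by $(F_2,L)$ in case (ii). In both cases $F_0$ is algebraically closed in the first field. All achieved conditions persist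 in larger pairs, and each element, and each quaternion algebra, of the union is already defined at some finite stage of the countable iteration. Since each stage handles all tasks of the preceding one, we conclude:
\begin{itemize}
\item[(i)] $E=F(\sqrt a)$, $D_E\neq0$, and $F$ satisfies (P1), (P2), (P3) and, with $y$ and $D'_E$, also (P4).
\item[(ii)] $F_2$ satisfies (P1), (P2), (P3); the pair $(F_2,L)$ satisfies (G1) and (G2); and $L^\times=F_2^\times L^{\times2}$.
\end{itemize}
In both cases $D$ is nonzero over the first field because it is nonzero over the second.

As for cardinalities, put $\kappa=|F_0|=\max(|k|,\aleph_0)$. Function fields of varieties over a field of cardinality $\kappa$, and quadratic extensions of such a field, again have cardinality $\kappa$. A pair whose two fields have cardinality $\kappa$ has at most $\kappa$ tasks, and a union of at most $\kappa$ fields of cardinality $\kappa$ in a chain has cardinality $\kappa$. By induction, all fields in the construction have cardinality $\kappa$.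

\section{Proof of Theorem A}

Let $F$ be the field obtained in case (i) above, and let $WF\cong R\times S$ be the decomposition of Lemma~\ref{lem:decomp}. By Proposition~\ref{prop:obstruction} no field extension of $F$ realizes the factor $R$. We have $G_S=\{1,a\}$, of order $2$. By (P2) and $D_F\neq0$, $F$ has exactly one nonsplit quaternion algebra. By (P1) and (P3) and $D_F\ne0$, the Kaplansky radical of $F$ is $F^{\times2}\cup aF^{\times2}$. The cardinality of $F$ was determined at the end of Section~\ref{sec:steps}. \qed

\section{Proof of Theorem B}

The Witt ring of a field with (P1)--(P3) records only the square classes and the pairing $(u,v)\mapsto(u,v)_F\in\{0,D\}$. The decomposition of $D$ over $F(\sqrt a)$ on which (P4) rests is invisible in it. We compare the field $F_1=F$ of Theorem~A, for countable $k$, with the field $F_2$ of case (ii). Both are countable. For $j=1,2$ let $B_j,R_j,S_j,p_j$ be as in Lemma~\ref{lem:decomp} for $F_j$. By Theorem~A and its proof, the factor $R_1$ is not realizable.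

\subsection{The field $L$ realizes $R_2$}
Write $i=i_{L/F_2}$. Since $L^\times=F_2^\times L^{\times2}$, $i(G_{F_2})=G_L$. By Lemma~\ref{lem:criterion} it remains to show that $\ker i=\ker p_2=\{0,1+\langle a\rangle\}$. As $a\in L^{\times2}$, $i(1+\langle a\rangle)=1+1=0$. Conversely let $\psi\in\ker i$. Then $\psi$ is even-dimensional and $\det\psi$ becomes trivial in $G_L$, so $\det\psi\in\{1,a\}$ by (G1). Adding $1+\langle a\rangle$ if necessary, we may assume $\det\psi=1$. Then $\psi\in I^2F_2=\{0,\delta\}$ by (B5) and Lemma~\ref{lem:I2}, where $\delta$ is the norm form of $D_{F_2}$. As $D_L\neq0$, $\delta_L\ne0$. So $\psi=0$.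

\subsection{The Witt rings are isomorphic}
Write $(b,b')_{F_j}=\beta_j(b,b')D$ for $b,b'\in B_j$, with $\beta_j(b,b')\in\mathbb F_2$. The map $\beta_j\colon B_j\times B_j\to\mathbb F_2$ is bilinear, and alternating because $(b,b)=(b,-1)=0$. It is nondegenerate: if $1\neq b\in B_j$, then $b\notin\{1,a\}$, so $(b,g)=D$ for some $g\in F_j^\times$ by (P3). Writing the class of $g$ as $b'\alpha$ with $b'\in B_j$ and $\alpha\in\{1,a\}$, we get $(b,b')=D$ by (P1).

The $\mathbb F_2$-space $B_j$ is countable. It is infinite-dimensional: as $F_0$ is algebraically closed in $F_j$, $G_{F_0}\to G_{F_j}$ is injective, and $G_{F_0}$ is infinite because the polynomials $c+x^n$ $(n\ge1)$ are pairwise non-associate primes of $k(a,x)[c]$; so $G_{F_j}$ is infinite, and so is its subgroup $B_j$ of index $2$.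

A nondegenerate alternating space $V$ of countably infinite dimension has a symplectic basis. To see this, enumerate its vectors, and suppose that the first $n$ of them lie in a finite-dimensional nondegenerate subspace $W$ with a symplectic basis. Then $V=W\oplus W^\perp$ with $W^\perp$ nondegenerate. Let $v$ be the component in $W^\perp$ of the next vector. If $v\neq0$, choose $w\in W^\perp$ with pairing $1$ with $v$, and enlarge $W$ by the plane spanned by $v,w$. Continuing, we exhaust $V$.

Hence there is an isometry $(B_1,\beta_1)\cong(B_2,\beta_2)$. Together with $a\mapsto a$ it defines an isomorphism $G_{F_1}\cong G_{F_2}$ which is compatible with $-1=1$ and, by (P1), with the quaternion pairings $G_{F_j}\times G_{F_j}\to\{0,D\}$. Two binary forms $\langle u,v\rangle$ and $\langle u',v'\rangle$ over $F_j$ are isometric if and only if $uv=u'v'$ in $G_{F_j}$ and $(u,v)=(u',v')$. The Witt ring of $F_j$ is the quotient of $\mathbb Z[G_{F_j}]$ by the ideal generated by $[1]+[-1]$ and all $[u]+[v]-[u']-[v']$ with $\langle u,v\rangle\cong\langle u',v'\rangle$ \cite[II.4]{Lam}. So the isomorphism of groups induces an isomorphism $WF_1\cong WF_2$.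 It carries $B_1$ to $B_2$ and $\{1,a\}$ to $\{1,a\}$, hence $R_1,S_1$ to $R_2,S_2$. Since $p_j(\langle b\alpha\rangle)=\langle b\rangle$ for $b\in B_j$ and $\alpha\in\{1,a\}$, it carries $p_1$ to $p_2$. \qed

\begin{remark}
By Proposition~\ref{prop:obstruction}, $F_2$ does not satisfy (P4). In both fields $D$ is the only nonzero quaternion class and $a$ represents the nontrivial class of the Kaplansky radical modulo squares, so (P4) depends only on the field. It is thus a property of the field that its Witt ring does not determine.
\end{remark}

\section{Positive results: proof of Theorem C}\label{sec:C}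

Now $F$ is an arbitrary field of characteristic $\neq2$, and $WF\cong R\times S$ with projection $p\colon WF\to R$. Let
\[
H=\{u\in G_F:p(\langle u\rangle)=1\},
\]
which corresponds to $\{1\}\times G_S$. The kernel of $p$ corresponds to $0\times I_S$. Since $-1\in G_S$, $I_S$ is additively generated by the differences $s-s'$ with $s,s'\in G_S$, and $(0,s-s')=(1,s)-(1,s')$. This proves:
\begin{equation}\label{eq:star}
\ker p\text{ is additively generated by the elements }\langle u\rangle-\langle u'\rangle\text{ with }u,u'\in H .
\end{equation}
In particular, $\ker p\subseteq\ker i_{K/F}$ for every extension $K/F$ in which all elements of $H$ become squares. If $K$ realizes $R$, then all elements of $H$ are squares in $K$, because $\langle u\rangle-1\in\ker p=\ker i_{K/F}$ for $u\in H$.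

\subsection*{Part (1)}
Let $K$ realize $R$. Choose $F(2)$ inside an algebraic closure of $K$ and put $K_0=K\cap F(2)$. If $u\in K_0^\times$ is a square in $K$, its square roots lie in $K$ and in $F(2)$, hence in $K_0$. So $G_{K_0}\to G_K$ is injective. As $G_F\to G_K$ is surjective, so is $G_F\to G_{K_0}$. The elements of $H$ are squares in $K$, hence in $K_0$. By \eqref{eq:star}, $\ker p\subseteq\ker i_{K_0/F}\subseteq\ker i_{K/F}=\ker p$. By Lemma~\ref{lem:criterion}, $K_0$ realizes $R$.

\subsection*{Part (2)}
By Kummer theory $\ker(G_F\to G_{F(\sqrt H)})=H$. By Zorn's lemma there is a maximal field $K$ among those with $F(\sqrt H)\subseteq K\subseteq F(2)$ and $\ker(G_F\to G_K)=H$. Let $u\in K^\times\setminus K^{\times2}$. Since $K\subsetneq K(\sqrt u)\subseteq F(2)$, some $f\in F^\times$ with class outside $H$ is a square in $K(\sqrt u)$. As $f\notin K^{\times2}$, $f\in uK^{\times2}$. So $G_F\to G_K$ is surjective with kernel $H$, and $WF\to WK$ is surjective. By \eqref{eq:star} it factors through a surjective morphism $\rho\colon R\to WK$, which on one-dimensional forms is the bijection $G_R\cong G_F/H\cong G_K$.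

Let $r\in\ker\rho$. Since $\rho$ preserves the dimension index, $r\in I_R$. We claim that $r\equiv1-g\pmod{I_R^2}$ for some $g\in G_R$. For $g,h\in G_R$ we have
\[
(1-g)+(1-h)-(1-gh)=(1-g)(1-h)\in I_R^2,\qquad 2(1-g)=(1-g)^2\in I_R^2 .
\]
So modulo $I_R^2$ the elements $1-g$ are closed under addition, and $-(1-g)\equiv1-g$. As $I_R$ is additively generated by the elements $g-h=(1-h)-(1-g)$, the claim follows. Now $1-\rho(g)\in\rho(I_R^2)\subseteq I^2K$, hence $\rho(g)=1$ by (W2) for $WK$, and $g=1$ because $\rho$ is injective on $G_R$. So $r\in I_R^2$.

\subsection*{Part (3)}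
By induction we may assume $n=2$; for larger $n$ regard $R$ as $(R_1\times\dots\times R_{n-1})\times R_n$. Let $p_1,p_2$ be the projections of $WF$ to $R_1,R_2$, so that $p=(p_1,p_2)$. By part (1) there are $K_1,K_2\subseteq F(2)$ realizing $R_1,R_2$. Put $K=K_1\cap K_2$. If $u\in K^\times$ is a square in $K_1$ and in $K_2$, then both square roots of $u$ in $F(2)$ lie in $K_1\cap K_2=K$. So an element of $K$ is a square in $K$ if and only if it is a square in $K_1$ and in $K_2$.

We check the conditions of Lemma~\ref{lem:criterion}. Let $w\in K^\times$. There are $f_j\in F^\times$ with $wf_j\in K_j^{\times2}$. Since $p$ maps $G_F$ onto $G_{R_1}\times G_{R_2}$, there is $f\in F^\times$ with $p_j(\langle f\rangle)=p_j(\langle f_j\rangle)$ for $j=1,2$. Then $p_j(\langle ff_j\rangle)=1$, so $ff_j$ is a square in $K_j$. Hence $wf$ is a square in $K_1$ and in $K_2$, and therefore in $K$. So $G_F\to G_K$ is surjective. If $u\in H$, then $p_1(\langle u\rangle)=p_2(\langle u\rangle)=1$, so $u$ is a square in $K_1$ and in $K_2$, hence in $K$; by \eqref{eq:star}, $\ker p\subseteq\ker i_{K/F}$. Conversely, if $v_K=0$, then $v$ vanishes in $WK_1$ and $WK_2$,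 so $p_1(v)=p_2(v)=0$ and $p(v)=0$.

\subsection*{Part (4)}
By part (3) it suffices to treat a single ring $R$. If $R$ is a nontrivial group ring, it is realizable by the theorem of \cite{GWR} quoted in the introduction. If $I_R^2=0$, the map $\rho$ of part (2) is an isomorphism of abstract Witt rings, and $K$ realizes $R$ with $\tau=\rho^{-1}$.

Let $R\cong\mathbb Z$, so $G_R=\{\pm1\}$, and let $P=\{f\in F^\times:p(\langle f\rangle)=1\}$. This is a subgroup of index $2$ in $F^\times$ with $-1\notin P$, so $F^\times=P\cup-P$. Let $f,g\in P$. Then $f+g\neq0$, because $-f\notin P$. Apply $p$ to $\langle f,g\rangle\cong\langle f+g,fg(f+g)\rangle$. Since $fg\in P$, we get $2=2p(\langle f+g\rangle)$ in $\mathbb Z$, so $f+g\in P$. Thus $P$ is the set of positive elements of an ordering of $F$. Let $K$ be the real closure of $F$ at this ordering, and let $\tau\colon WK\to\mathbb Z$ be the signature, an isomorphism. Then $\tau(\langle f\rangle_K)=p(\langle f\rangle)$ for all $f\in F^\times$, so $\tau\circ i_{K/F}=p$ and $K$ realizes $R$.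

It remains to show that a ring $R$ with $|G_R|\leq2$ is isomorphic to $\mathbb Z$ or satisfies $I_R^2=0$. Suppose first $-1=1$ in $R$. Then $2=0$. If $G_R=\{1\}$, then $I_R=0$. If $G_R=\{1,g\}$, then $I_R=\{0,1-g\}$ and $(1-g)^2=2(1-g)=0$. Suppose now $G_R=\{1,-1\}$ with $-1\ne1$. Then $R$ is generated additively by $1$. Since $R$ maps onto $\mathbb Z/2$ and $2\neq0$ in $R$, $R$ is $\mathbb Z$ or $\mathbb Z/2m$ with $m\geq2$. Assume that $R=\mathbb Z/2m$ with $m\ge3$ and apply (W3) to the relation $1+\dots+1=(-1)+\dots+(-1)$ with $m$ summands on each side. We get $a,b,c_3,\dots,c_m\in\{\pm1\}$ with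
\[
m-1\equiv a+c_3+\dots+c_m,\qquad 1+a\equiv-1+b\pmod{2m}.
\]
If $a=1$, the second congruence says $2\equiv0$ or $2\equiv-2$ modulo $2m$, which is impossible for $m\geq3$. So $a=-1$, and the first gives $m-(c_3+\dots+c_m)\equiv0\pmod{2m}$. But $c_3+\dots+c_m$ is a sum of $m-2$ signs, so the left-hand side lies between $2$ and $2m-2$, a contradiction. Hence $R=\mathbb Z$, or $m=2$, $R=\mathbb Z/4$, $I_R=(2)$ and $I_R^2=(4)=0$. \qed

\begin{remark}
For the field $F$ of Theorem~A it is now clear what goes wrong with the natural candidate. Let $\rho\colon R\to WK$ be as in part (2). Its kernel lies in $I_R^2\subseteq I^2F=\{0,\delta\}$, and it is not $0$, since otherwise $K$ would realize $R$. So the kernel is $\{0,\delta\}$; in particular $\delta\in R$, and $p(\delta)=\delta$ by Lemma~\ref{lem:decomp}. As $K^\times=F^\times K^{\times2}$ and $\delta_K=\rho(p(\delta))=\rho(\delta)=0$, every quaternion algebra over $K$ splits: the square classes of $R$ can be realized over $F$, but only at the price of the quaternion algebra.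
\end{remark}

\begin{remark}
In Theorem~A the factor $S$ is as small as possible, since in the case $|G_S|=1$ the field $K=F$ realizes $R$. On the other hand $G_R$ is infinite, because $G_{F_0}$ is infinite and injects into $G_F$. We do not settle whether there are non-realizable factors with $G_R$ finite; in that case we prove only what Theorem~C gives.
\end{remark}

\begin{thebibliography}{9}
\bibitem{GWR} \emph{The Graded Witt Ring and Galois Cohomology. II}, \url{http://www.ams.org/journals/tran/1989-314-02/S0002-9947-1989-0964897-9/S0002-9947-1989-0964897-9.pdf}.
\bibitem{GS} Gille and Szamuely, \emph{Central Simple Algebras and Galois Cohomology}.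
\bibitem{Lam} Lam, \emph{Introduction to Quadratic Forms over Fields}.
\end{thebibliography}

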